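\title{The constant $\pi$ is not admissible in the weighted Hilbert inequality}

\begin{abstract}
Let $\gamma_1,\dots,\gamma_R$ be distinct real numbers and let $\delta_r$ be the distance from $\gamma_r$ to its nearest neighbor. Montgomery and Vaughan proved that $|\sum_{r\ne s}a_r\bar a_s/(\gamma_r-\gamma_s)|\le C\sum_r|a_r|^2/\delta_r$ holds with $C=\frac32\pi$. We show that it does not hold with $C=\pi$: the least admissible constant exceeds $1.00056\,\pi$. The counterexamples consist of isolated points placed in the gaps of a very fine lattice, and they come from an explicitly solvable eigenvalue problem for the Hilbert transform. By a second construction, the constant $\pi$ also fails for sequences whose consecutive gaps have ratio arbitrarily close to $1$.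
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $R\ge2$, let $\gamma_1,\dots,\gamma_R$ be distinct real numbers and let $a_1,\dots,a_R$ be complex numbers. Put
\[
S=\sum_{\substack{r,s\\ r\ne s}}\frac{a_r\bar a_s}{\gamma_r-\gamma_s},\qquad
\delta_r=\min_{s\ne r}|\gamma_r-\gamma_s|,\qquad \delta=\min_r\delta_r .
\]
Montgomery and Vaughan proved that
\begin{equation}\label{eq:MVuniform}
|S|\le\pi\,\delta^{-1}\sum_r|a_r|^2 ,
\end{equation}
where $\pi$ is best possible, and that
\begin{equation}\label{eq:MVweighted}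
|S|<\tfrac32\pi\sum_r|a_r|^2\delta_r^{-1}
\end{equation}
unless all $a_r$ vanish. Inequality \eqref{eq:MVuniform} charges every point for the worst spacing in the whole set, while \eqref{eq:MVweighted} charges each point only for its own spacing, at the price of a larger constant. The question, taken from \cite{FurtherHilbert}, is whether this price is necessary: does \eqref{eq:MVweighted} hold, with $\le$, when $\frac32\pi$ is replaced by $\pi$? We show that it does not.

Call $C>0$ \emph{admissible} if $|S|\le C\sum_r|a_r|^2\delta_r^{-1}$ for all $R\ge2$, all complex $a_r$ and all distinct real $\gamma_r$. The admissible constants form a closed half-line $[C^*,\infty)$, and $C^*\le\frac32\pi$ by \eqref{eq:MVweighted}.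

The simplest cases all point to $C^*=\pi$. The real part of $a_r\bar a_s$ is symmetric in $r,s$ and the denominator is antisymmetric, so
\begin{equation}\label{eq:imaginary}
S=i\sum_{r\ne s}\frac{\operatorname{Im}(a_r\bar a_s)}{\gamma_r-\gamma_s}.
\end{equation}
For $R=2$ this gives $|S|\le2|a_1a_2|/\delta\le(|a_1|^2+|a_2|^2)/\delta$, with constant $1$. For equally spaced points all $\delta_r$ equal $\delta$, and \eqref{eq:MVuniform} gives the constant $\pi$. Nothing smaller will do. The function $i(\pi-\theta)$ on $(0,2\pi)$ has Fourier coefficients $1/m$ for $m\ne0$ and $0$ for $m=0$, and by Fej\'er's theorem the Ces\`aro means of the Fourier series of a piecewise continuous function converge to the function at each point of continuity. Hence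
\begin{equation}\label{eq:sawtooth}
\lim_{n\to\infty}\sum_{0<|m|<n}\Big(1-\frac{|m|}n\Big)\frac{e^{im\theta}}m=i(\pi-\theta)\qquad(0<\theta<2\pi).
\end{equation}
The sum on the left is $S/n$ for $\gamma_r=r$, $a_r=e^{ir\theta}$, $1\le r\le n$, and here $\sum_r|a_r|^2\delta_r^{-1}=n$; letting $\theta\to0^+$ gives $C^*\ge\pi$. Finally, if the points form blocks, each equally spaced with its own spacing, and the blocks are moved far apart, then the terms of $S$ joining different blocks tend to $0$, and \eqref{eq:MVuniform} applied to each block gives the constant $\pi$ in the limit. A counterexample must therefore exploit the interaction between regions of different spacing.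

\begin{theorem}\label{thm:one}
The constant $\pi$ is not admissible. More precisely, $C^*\ge\Lambda_1$, where $\Lambda_1>\pi$ is the solution of $\log\frac{\Lambda+\pi}{\Lambda-\pi}=\pi\Lambda$, and $\Lambda_1>1.0001\,\pi$. Finite sets violating the inequality with constant $\pi$ may be taken of the form $\{0\}\cup\{\text{finitely many }x\in\eta\mathbb Z,\ |x|>1\}$ with $\eta$ small.
\end{theorem}

\begin{theorem}\label{thm:periodic}
We have $C^*\ge\Lambda_2$, where $\Lambda_2>\pi$ is the solution of $\log\frac{\Lambda+\pi}{\Lambda-\pi}=3\sqrt3\,(\Lambda-\frac\pi2)$, and $\Lambda_2>1.00056\,\pi$. Hence $1.00056\,\pi<C^*\le\frac32\pi$.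
\end{theorem}

We do not determine $C^*$ exactly. In both theorems the spacing jumps from $\eta$ to $1$, and one might hope that $\pi$ survives when the spacing varies slowly, or when $\delta_r$ is replaced by the smallest gap in a larger neighborhood of $\gamma_r$. It does not.

\begin{theorem}\label{thm:slow}
Let $k\ge1$ be an integer and let $\varepsilon_0>0$. There are finitely many reals $\gamma_{-M}<\dots<\gamma_M$, with all ratios of consecutive gaps in $(1-\varepsilon_0,1+\varepsilon_0)$, and complex numbers $a_n$ such that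
\[
\Big|\sum_{m\ne n}\frac{a_m\bar a_n}{\gamma_m-\gamma_n}\Big|>\pi\sum_n\frac{|a_n|^2}{\delta_{n,k}},
\]
where $\delta_{n,k}=\min\{\gamma_{j+1}-\gamma_j:\ n-k\le j\le n+k-1,\ -M\le j<M\}\le\delta_n$.
\end{theorem}

Here $\delta_{n,1}=\delta_n$, whereas $\delta_{n,k}=\delta$ for all $n$ once $k\ge2M$, and then \eqref{eq:MVuniform} forbids the inequality above. So the weights $\delta_{n,k}$ interpolate between \eqref{eq:MVweighted} and \eqref{eq:MVuniform}, and the constant $\pi$ fails for every fixed $k$.

For Theorems \ref{thm:one} and \ref{thm:periodic} we let the fine lattice tend to a continuum $E\subset\mathbb R$, on which $S$ becomes the quadratic form of the Hilbert transform (Section \ref{sec:continuum}). The eigenvalue equations of the limiting form translate into a jump problem for one analytic function (Section \ref{sec:jump}), which we solve by hand for one point in one gap (Section \ref{sec:one}) and then in general (Section \ref{sec:general}). The outcome, Theorem \ref{thm:general}, is a finite matrix criterion; it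 shows that every arrangement of isolated points in the gaps of a continuum beats $\pi$. Section \ref{sec:periodic} applies it to a periodic arrangement. Section \ref{sec:slow} proves Theorem \ref{thm:slow} by an expansion to the next order in the lattice spacing.

\section{From fine lattices to a continuum}\label{sec:continuum}

For $f\in L^2(\mathbb R)$ the limit
\[
\mathcal Hf(x)=\lim_{\epsilon\to0^+}\mathcal H_\epsilon f(x),\qquad \mathcal H_\epsilon f(x)=\int_{|x-y|>\epsilon}\frac{f(y)}{x-y}\,dy,
\]
exists for almost every $x$, and $\|\mathcal Hf\|_2=\pi\|f\|_2$. This is the Hilbert transform without the usual factor $1/\pi$. The kernel $1/(x-y)$ is singular, which obstructs approximation by Riemann sums; the continuous analog of \eqref{eq:imaginary} removes the singularity.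

\begin{lemma}\label{lem:kappa}
Let $f\in C^1(\mathbb R)$ be integrable, with $f$ and $f'$ bounded. Then $\kappa_f(x,y)=\operatorname{Im}(f(x)\bar f(y))/(x-y)$ extends to a bounded, continuous, integrable function on $\mathbb R^2$, and $\int f\,\overline{\mathcal Hf}=i\iint\kappa_f$.
\end{lemma}

\begin{proof}
Since $|f(y)|^2$ is real, $\operatorname{Im}(f(x)\bar f(y))=\operatorname{Im}\big((f(x)-f(y))\bar f(y)\big)$, so
\[
\kappa_f(x,y)=\operatorname{Im}\Big(\bar f(y)\int_0^1f'(y+v(x-y))\,dv\Big).
\]
This is continuous and bounded by $\|f'\|_\infty|f(y)|$. Using this bound for $|x-y|<1$ and $|f(x)||f(y)|$ for $|x-y|\ge1$ shows that $\kappa_f$ is integrable. For $0<\epsilon'<\epsilon$, the difference $\mathcal H_{\epsilon'}f(x)-\mathcal H_\epsilon f(x)$ equals $\int_{\epsilon'<|x-y|\le\epsilon}\frac{f(y)-f(x)}{x-y}dy$, which is at most $2\epsilon\|f'\|_\infty$ in modulus. Thus $\mathcal H_\epsilon f\to\mathcal Hf$ uniformly, and $\int f\,\overline{\mathcal H_\epsilon f}\to\int f\,\overline{\mathcal Hf}$ because $f$ is integrable.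 Finally $\int f\,\overline{\mathcal H_\epsilon f}=\iint_{|x-y|>\epsilon}\frac{f(x)\bar f(y)}{x-y}dx\,dy$ converges absolutely, and the part with $\operatorname{Re}(f(x)\bar f(y))$ is antisymmetric, so it equals $i\iint_{|x-y|>\epsilon}\kappa_f$. Let $\epsilon\to0$.
\end{proof}

A \emph{configuration} consists of bounded open intervals $(l_i,r_i)$, $1\le i\le q$, $q\ge1$, with pairwise disjoint closures, called \emph{gaps}; the set $E=\mathbb R\setminus\bigcup_i(l_i,r_i)$; distinct points $p_1,\dots,p_N\in\mathbb R\setminus E$, $N\ge1$; and numbers $\rho_j$ with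
\begin{equation}\label{eq:rho}
0<\rho_j\le\min\Big(\operatorname{dist}(p_j,E),\ \min_{k\ne j}|p_j-p_k|\Big).
\end{equation}
The interior of $E$ is $E^\circ=\mathbb R\setminus\bigcup_i[l_i,r_i]$. Functions on $E$ are extended by $0$ to $\mathbb R$. For $f\in L^2(E)$ and $c\in\mathbb C^N$ put
\begin{align*}
Q(f,c)&=\operatorname{Im}\int f\,\overline{\mathcal Hf}+2\sum_j\operatorname{Im}\Big(\bar c_j\int_E\frac{f(x)}{x-p_j}\,dx\Big)+\sum_{j\ne k}\frac{\operatorname{Im}(c_j\bar c_k)}{p_j-p_k},\\
\mathcal N(f,c)&=\int_E|f|^2+\sum_j\frac{|c_j|^2}{\rho_j}.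
\end{align*}
These are the limits of $S/i$ and of $\sum|a_r|^2/\delta_r$ when $E$ is filled with a lattice of spacing $\eta\to0$ carrying coefficients $\eta f(x)$.

\begin{lemma}\label{lem:passage}
Let $C>0$ and suppose that $|Q(f,c)|>C\,\mathcal N(f,c)$ for some $f\in L^2(E)$, $c\in\mathbb C^N$. Then for every sufficiently small $\eta>0$ there are a finite set $\Gamma\subset\eta\mathbb Z\cap E^\circ$ and coefficients $a_r$ on the points $\Gamma\cup\{p_1,\dots,p_N\}$ with $|S|>C\sum_r|a_r|^2\delta_r^{-1}$. In particular $C$ is not admissible.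
\end{lemma}

\begin{proof}
Both $Q$ and $\mathcal N$ are continuous on $L^2(E)\times\mathbb C^N$, because $\mathcal H$ is bounded and $1/(x-p_j)\in L^2(E)$. Since $E\setminus E^\circ$ is finite, $C^1_c(E^\circ)$ is dense in $L^2(E)$, so we may assume $f\in C^1_c(E^\circ)$. Let $K\subset E^\circ$ be a nonempty finite union of nondegenerate compact intervals containing the support of $f$.

Let $\eta\le\min_j\rho_j$ be so small that $\Gamma=\eta\mathbb Z\cap K$ is nonempty. Give $p_j$ the coefficient $c_j$ and $x\in\Gamma$ the coefficient $\eta f(x)$. In \eqref{eq:imaginary} the pairs $(x,p_j)$ and $(p_j,x)$ contribute equally, so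
\[
\frac Si=\eta^2\sum_{\substack{x,y\in\Gamma\\x\ne y}}\kappa_f(x,y)+2\sum_j\operatorname{Im}\Big(\bar c_j\,\eta\sum_{x\in\Gamma}\frac{f(x)}{x-p_j}\Big)+\sum_{j\ne k}\frac{\operatorname{Im}(c_j\bar c_k)}{p_j-p_k}.
\]
By \eqref{eq:rho}, the nearest neighbor of $p_j$ is at distance at least $\rho_j$, and that of $x\in\Gamma$ is at distance at least $\eta$. Hence
\[
\sum_r|a_r|^2\delta_r^{-1}\le\eta\sum_{x\in\Gamma}|f(x)|^2+\sum_j\frac{|c_j|^2}{\rho_j}.
\]
The functions $\kappa_f$, $f(x)/(x-p_j)$ and $|f|^2$ are continuous and vanish outside $K\times K$, $K$ and $K$, so the sums over $\Gamma$ are Riemann sums over the full lattice. The diagonal omitted from the double sum has $O(1/\eta)$ bounded terms and contributes $O(\eta)$. By Lemma \ref{lem:kappa}, $S/i\to Q(f,c)$ as $\eta\to0$, and the right side of the last display tends to $\mathcal N(f,c)$.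
\end{proof}

This proof contains the essential use of \eqref{eq:rho}: it makes $\rho_j$ a lower bound for the true spacing at $p_j$. Note that the continuum alone cannot beat $\pi$, since $|Q(f,0)|\le\|f\|_2\|\mathcal Hf\|_2=\pi\,\mathcal N(f,0)$. Any gain must come from the isolated points.

\section{Eigenvectors and a jump problem}\label{sec:jump}

For fixed $\gamma_r$, the best constant is the spectral radius of the Hermitian matrix with entries $-i\sqrt{\delta_r\delta_s}/(\gamma_r-\gamma_s)$ off the diagonal and $0$ on it. In terms of the $a_r$, which are $\sqrt{\delta_r}$ times the entries of an eigenvector, the eigenvalue equation reads $\sum_{s\ne r}a_s/(\gamma_r-\gamma_s)=i\mu a_r/\delta_r$. In the continuum limit it becomes the system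
\begin{align}
\mathcal Hf(x)+\sum_j\frac{c_j}{x-p_j}&=i\mu f(x)&&(x\in E^\circ),\label{eq:eigE}\\
\int_E\frac{f(y)}{p_j-y}\,dy+\sum_{k\ne j}\frac{c_k}{p_j-p_k}&=\frac{i\mu}{\rho_j}\,c_j&&(1\le j\le N).\label{eq:eigp}
\end{align}

\begin{lemma}\label{lem:eigen}
If $\mu$ is real and $(f,c)\in L^2(E)\times\mathbb C^N$ satisfies \eqref{eq:eigE} and \eqref{eq:eigp}, then $Q(f,c)=-\mu\,\mathcal N(f,c)$.
\end{lemma}

\begin{proof}
Multiply \eqref{eq:eigE} by $\bar f$ and integrate over $E$, multiply \eqref{eq:eigp} by $\bar c_j$ and sum over $j$, and add. With $w_j=\bar c_j\int_E\frac{f(x)}{x-p_j}dx$ the result is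
\[
\int\bar f\,\mathcal Hf+\sum_j(\bar w_j-w_j)+\sum_{j\ne k}\frac{\bar c_jc_k}{p_j-p_k}=i\mu\,\mathcal N(f,c).
\]
The imaginary parts of the three terms on the left are the negatives of the three terms of $Q(f,c)$.
\end{proof}

The system involves a singular integral, but it becomes algebraic when written for the single function
\[
F(z)=\int_E\frac{f(y)}{z-y}\,dy+\sum_j\frac{c_j}{z-p_j}.
\]
Formally, the boundary values $F_\pm(x)=F(x\pm i0)$ on $E^\circ$ have difference $F_--F_+=2\pi if$, and their mean is the left side of \eqref{eq:eigE}. So \eqref{eq:eigE} says $F_\pm=i(\mu\mp\pi)f$, that is, $F_-/F_+$ is the constant $\frac{\mu+\pi}{\mu-\pi}$. The left side of \eqref{eq:eigp} is the constant term in the Laurent expansion of $F$ at $p_j$. For $\mu>\pi$ the ratio is positive, and we write it as $e^{2\pi\beta}$ with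
\begin{equation}\label{eq:beta}
\beta=\beta(\mu)=\frac1{2\pi}\log\frac{\mu+\pi}{\mu-\pi},\qquad\text{equivalently}\qquad\mu-\pi=\frac{2\pi}{e^{2\pi\beta}-1}.
\end{equation}
On $(\pi,\infty)$ the function $\beta(\mu)$ decreases continuously from $+\infty$ to $0$. We need only the passage from $F$ back to $(f,c)$, and it rests on the following form of the Cauchy and Plemelj formulas.

\begin{lemma}\label{lem:cauchy}
Let $G$ be analytic on $\mathbb C\setminus\mathbb R$ with $|G(z)|\le C_0/(1+|z|)$. Let $X\subset\mathbb R$ be finite, and suppose that $G_\pm(x)=\lim_{\epsilon\to0^+}G(x\pm i\epsilon)$ exist for $x\in\mathbb R\setminus X$ and that $f=(G_--G_+)/(2\pi i)$ is $C^1$ on $\mathbb R\setminus X$. Then $f\in L^2(\mathbb R)$,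
\[
G(z)=\int_{\mathbb R}\frac{f(y)}{z-y}\,dy\quad(\operatorname{Im}z\ne0),\qquad \mathcal Hf=\tfrac12(G_++G_-)\quad\text{on }\mathbb R\setminus X.
\]
\end{lemma}

\begin{proof}
We have $|f(x)|\le C_0/(\pi(1+|x|))$, so $f\in L^2$. Let $\operatorname{Im}z>0$ and $0<\epsilon<\frac12\operatorname{Im}z$. Apply Cauchy's theorem to $G(\zeta)/(\zeta-z)$ on half-discs of radius $L$ above the line $\mathbb R+i\epsilon$ and below the line $\mathbb R-i\epsilon$. The arcs contribute $O(1/L)$, so
\[
G(z)=\frac1{2\pi i}\int_{\mathbb R}\frac{G(y+i\epsilon)}{y+i\epsilon-z}\,dy,\qquad0=\frac1{2\pi i}\int_{\mathbb R}\frac{G(y-i\epsilon)}{y-i\epsilon-z}\,dy .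
\]
Both integrands are at most $2C_0/((1+|y|)|y-z|)$. Let $\epsilon\to0$ by dominated convergence and subtract: $G(z)=\frac1{2\pi i}\int\frac{G_+-G_-}{y-z}dy=\int\frac{f(y)}{z-y}dy$. For $\operatorname{Im}z<0$ the two left sides become $0$ and $-G(z)$, and their difference is again $G(z)$.

Now let $x\notin X$ and choose $t>0$ with $I=[x-t,x+t]$ disjoint from $X$. By the representation just proved, and because the kernel is odd about $x$,
\[
\frac{G(x+i\epsilon)+G(x-i\epsilon)}2=\int\big(f(y)-f(x)\mathbf 1_I(y)\big)\frac{x-y}{(x-y)^2+\epsilon^2}\,dy .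
\]
The integrand is dominated by $|f(y)-f(x)\mathbf 1_I(y)|/|x-y|$, which is bounded and $O(y^{-2})$. The limit as $\epsilon\to0$ is $\int\frac{f(y)-f(x)\mathbf 1_I(y)}{x-y}dy=\mathcal Hf(x)$.
\end{proof}

\begin{proposition}\label{prop:jump}
Fix a configuration, let $\sigma=\frac12\min_j\rho_j$, let $\mu>\pi$ and $\beta=\beta(\mu)$. Let $F$ be analytic on $\mathbb C\setminus(E\cup\{p_1,\dots,p_N\})$ and suppose:
\begin{enumerate}
\item[(a)] $F(z)=\dfrac{c_j}{z-p_j}+\dfrac{i\mu}{\rho_j}c_j+O(z-p_j)$ as $z\to p_j$, for each $j$, and $c\ne0$;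
\item[(b)] $|F(z)|\le C_1/(1+|z|)$ for all $z\notin E$ with $\min_j|z-p_j|\ge\sigma$;
\item[(c)] on $E^\circ$ the boundary values $F_\pm$ exist, are $C^1$, and $F_-=e^{2\pi\beta}F_+$.
\end{enumerate}
Then $f=(F_--F_+)/(2\pi i)$ lies in $L^2(E)$ and $|Q(f,c)|=\mu\,\mathcal N(f,c)>0$. Consequently Lemma \ref{lem:passage} applies to every $C<\mu$, and $C^*\ge\mu$.
\end{proposition}

\begin{proof}
Let $G(z)=F(z)-\sum_jc_j/(z-p_j)$, which is analytic on $\mathbb C\setminus E$. It is bounded on the closed discs $|z-p_j|\le\sigma$, which are compact subsets of $\mathbb C\setminus E$, and outside them it is $O(1/(1+|z|))$ by (b). On the gaps $G_+=G_-$, and on $E^\circ$ we have $G_--G_+=F_--F_+$. So Lemma \ref{lem:cauchy} applies with $X$ the set of endpoints of the gaps and with our $f$ extended by $0$.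

By (c) and \eqref{eq:beta}, $F_+=2\pi if/(e^{2\pi\beta}-1)=i(\mu-\pi)f$, and then $F_-=F_++2\pi if=i(\mu+\pi)f$. Hence on $E^\circ$
\[
\mathcal Hf+\sum_j\frac{c_j}{x-p_j}=\tfrac12(F_++F_-)=i\mu f,
\]
which is \eqref{eq:eigE}. Letting $z\to p_j$ in $G(z)=\int_E\frac{f(y)}{z-y}dy$, where both sides are continuous since $\operatorname{dist}(p_j,E)>0$, gives $G(p_j)=\int_E\frac{f(y)}{p_j-y}dy$. The constant term of $F$ at $p_j$ is $G(p_j)+\sum_{k\ne j}c_k/(p_j-p_k)$, so (a) is \eqref{eq:eigp}. Lemma \ref{lem:eigen} finishes the proof, and $\mathcal N(f,c)>0$ because $c\ne0$.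
\end{proof}

\section{One point in one gap}\label{sec:one}

Take the gap $(-1,1)$, so that $E=\{|x|\ge1\}$, the point $p_1=0$, and $\rho_1=1$. We first look for a bounded function with the jump (c). A logarithm jumps by $2\pi i$ across its cut, so an imaginary power $W^{i\beta}$ jumps by the factor $e^{2\pi\beta}$ wherever $W$ crosses the negative axis. We therefore want $W$ negative exactly on $E^\circ$, and we take
\[
W(z)=\frac{1+z}{1-z},\qquad P(z)=\exp\big(i\beta\operatorname{Log}W(z)\big),
\]
with $\operatorname{Log}$ the principal branch, analytic on $\mathbb C\setminus(-\infty,0]$ with imaginary part in $(-\pi,\pi)$. Since $\operatorname{Im}W(z)=2\operatorname{Im}z/|1-z|^2$ and $W>0$ on $(-1,1)$, the function $W$ maps $\mathbb C\setminus E$ into $\mathbb C\setminus(-\infty,0]$, and $P$ is analytic on $\mathbb C\setminus E$. Because $\beta$ is real, which is where $\mu>\pi$ enters,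
\begin{equation}\label{eq:Pbounds}
|P|=e^{-\beta\operatorname{Im}\operatorname{Log}W}\in[e^{-\pi\beta},e^{\pi\beta}]\qquad\text{on }\mathbb C\setminus E.
\end{equation}
For $x\in E^\circ$ we have $W(x)<0$, and $W(x\pm i\epsilon)$ approaches $W(x)$ from the upper or lower half-plane respectively. Thus $\operatorname{Log}W(x\pm i\epsilon)\to\log|W(x)|\pm i\pi$, and
\begin{equation}\label{eq:Pjump}
P_\pm(x)=e^{\mp\pi\beta}\,|W(x)|^{i\beta}\qquad(x\in E^\circ).
\end{equation}

The function $P$ has the right jump but does not decay at infinity. Dividing by $z$ produces the decay and creates a pole at $0$, and a pole is exactly what the isolated point allows. So let $F(z)=P(z)/z$; it satisfies (b) by \eqref{eq:Pbounds} and (c) by \eqref{eq:Pjump}. Since $W(0)=1$ and $W'(0)=2$, we have $P(0)=1$, $P'(0)=2i\beta$, and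
\[
F(z)=\frac1z+2i\beta+O(z).
\]
Condition (a) holds, with $c_1=1$, precisely when $2\beta(\mu)=\mu$. The corresponding density is $f(x)=\frac{\sinh\pi\beta}{\pi i}\cdot\frac1x\big|\frac{x+1}{x-1}\big|^{i\beta}$.

\begin{proof}[Proof of Theorem \ref{thm:one}]
The equation $2\beta(\mu)=\mu$ is $\log\frac{\mu+\pi}{\mu-\pi}=\pi\mu$. On $(\pi,\infty)$ the left side decreases from $+\infty$ to $0$ and the right side is positive and increasing, so there is exactly one solution $\Lambda_1$, and the left side is the larger one exactly when $\mu<\Lambda_1$. Proposition \ref{prop:jump} with $\mu=\Lambda_1$ gives $C^*\ge\Lambda_1>\pi$, and Lemma \ref{lem:passage} with $C=\pi$ gives violating sets of the stated form.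

For $\mu=1.0001\,\pi$ we have $\frac{\mu+\pi}{\mu-\pi}=20001$ and $\pi\mu=1.0001\,\pi^2<9.871$. From $e^{10}<22026.5$ and $e^{-0.129}\le1-0.129+\frac12(0.129)^2<0.8794$ we get $e^{9.871}<19400<20001$. Hence $\Lambda_1>1.0001\,\pi$.
\end{proof}

The excess over $\pi$ is small because it is exponentially small in $\beta$: by \eqref{eq:beta}, $\Lambda_1-\pi=2\pi/(e^{\pi\Lambda_1}-1)<2\pi/(e^{\pi^2}-1)$. It is nevertheless positive, since $\beta(\mu)$ is unbounded as $\mu\to\pi^+$.

\section{Finitely many points in finitely many gaps}\label{sec:general}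

With several points the natural candidate is $F=P\cdot\sum_j\alpha_j/(z-p_j)$, and condition (a) becomes a linear system for $\alpha$. For a configuration as in Section \ref{sec:continuum} define the $N\times N$ matrices
\[
D=\operatorname{diag}(D_j),\quad D_j=\int_E\frac{dy}{(y-p_j)^2},\qquad\Delta=\operatorname{diag}(\rho_j),\qquad B_{jk}=\frac1{p_j-p_k}\ (j\ne k),\quad B_{jj}=0 .
\]
The matrix $B$ is real and antisymmetric, so $iB$ is Hermitian. We write $\alpha^*$ for the conjugate transpose.

\begin{theorem}\label{thm:general}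
Fix a configuration. If $\mu_0>\pi$ and some $\alpha\in\mathbb C^N\setminus\{0\}$ satisfies
\begin{equation}\label{eq:criterion}
\beta(\mu_0)\,\alpha^*D\alpha\ \ge\ \alpha^*(\mu_0\Delta^{-1}+iB)\alpha,
\end{equation}
then $C^*\ge\mu_0$. Since $\beta(\mu)\to\infty$ as $\mu\to\pi^+$ and $D$ is positive definite, every configuration gives some $\mu_0>\pi$.
\end{theorem}

In Section \ref{sec:one}, $D=2$, $\Delta=1$, $B=0$, and \eqref{eq:criterion} reads $2\beta(\mu_0)\ge\mu_0$.

\begin{proof}
\emph{From the inequality to an equation.} Proposition \ref{prop:jump} needs an exact solution, while \eqref{eq:criterion} only provides a test vector; we increase $\mu$ until an exact solution appears. The largest eigenvalue of the Hermitian matrix $\beta(\mu)D-\mu\Delta^{-1}-iB$ is continuous in $\mu>\pi$ and is nonnegative at $\mu_0$ by \eqref{eq:criterion}. It tends to $-\infty$ as $\mu\to\infty$, because $\beta(\mu)\to0$ and $\Delta^{-1}$ is positive definite. So it vanishes at some $\mu\ge\mu_0$. Fix this $\mu$, put $\beta=\beta(\mu)$, and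 from now on let $\alpha\ne0$ be a vector in the kernel. Multiplying the kernel equation by $i$ gives
\begin{equation}\label{eq:kernel}
\sum_{k\ne j}\frac{\alpha_k}{p_j-p_k}+i\beta D_j\alpha_j=\frac{i\mu}{\rho_j}\,\alpha_j\qquad(1\le j\le N).
\end{equation}

\emph{The function $P$.} We again need a function that is negative exactly on $E^\circ$ and preserves the upper and lower half-planes. Let
\[
W(z)=-\prod_{i=1}^q\frac{z-l_i}{z-r_i}.
\]
The factor $\frac{x-l_i}{x-r_i}$ is negative on $(l_i,r_i)$ and positive outside $[l_i,r_i]$. As the closed gaps are disjoint, $W>0$ on every gap and $W<0$ on $E^\circ$. For $\operatorname{Im}z>0$ we have $\frac{d}{dy}\arg(z-y)=\operatorname{Im}z/|y-z|^2$, so $\arg(z-r_i)-\arg(z-l_i)=\int_{l_i}^{r_i}\operatorname{Im}z\,|y-z|^{-2}dy$ is the angle under which the $i$th gap is seen from $z$. The whole line is seen under the angle $\int_{\mathbb R}\operatorname{Im}z\,|y-z|^{-2}dy=\pi$. Therefore, modulo $2\pi$,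
\[
\arg W(z)=\pi-\sum_i\int_{l_i}^{r_i}\frac{\operatorname{Im}z}{|y-z|^2}\,dy=\int_E\frac{\operatorname{Im}z}{|y-z|^2}\,dy\in(0,\pi).
\]
So $W$ maps the upper half-plane into itself, and the lower one into itself since $W(\bar z)=\overline{W(z)}$. These are the properties of $W$ used in Section \ref{sec:one}, so $P=\exp(i\beta\operatorname{Log}W)$ is analytic on $\mathbb C\setminus E$ and satisfies \eqref{eq:Pbounds} and \eqref{eq:Pjump}; the function $|W|^{i\beta}$ is smooth on $E^\circ$, where $W$ has no zeros or poles.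

The matrix $D$ arises as a logarithmic derivative. Number the gaps from left to right, so that $E$ has components $(-\infty,l_1],[r_1,l_2],\dots,[r_q,\infty)$. An antiderivative of $(y-z)^{-2}$ in $y$ is $1/(z-y)$, so for $z\notin E$
\[
\int_E\frac{dy}{(y-z)^2}=\sum_i\Big(\frac1{z-l_i}-\frac1{z-r_i}\Big)=\frac{W'(z)}{W(z)} .
\]
Hence $P'(p_j)=i\beta D_jP(p_j)$.

\emph{The function $F$.} Let $F(z)=P(z)\sum_k\alpha_k/(z-p_k)$ and $c_j=P(p_j)\alpha_j$; then $c\ne0$ since $P$ has no zeros. Conditions (b) and (c) of Proposition \ref{prop:jump} follow from \eqref{eq:Pbounds} and \eqref{eq:Pjump}, because the rational factor is $O(1/(1+|z|))$ away from the $p_k$ and is analytic across $E$. At $p_j$ the residue of $F$ is $c_j$, and the constant term is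
\[
P'(p_j)\alpha_j+P(p_j)\sum_{k\ne j}\frac{\alpha_k}{p_j-p_k}=P(p_j)\Big(i\beta D_j\alpha_j+\sum_{k\ne j}\frac{\alpha_k}{p_j-p_k}\Big)=\frac{i\mu}{\rho_j}\,c_j
\]
by \eqref{eq:kernel}. This is (a), so $C^*\ge\mu\ge\mu_0$.
\end{proof}

\section{Pairs of points in periodic gaps}\label{sec:periodic}

Criterion \eqref{eq:criterion} asks that $\beta(\mu)$ be at least the quotient $\alpha^*(\mu\Delta^{-1}+iB)\alpha/\alpha^*D\alpha$, and by \eqref{eq:beta} the smaller this quotient is near $\mu=\pi$, the larger the resulting constant. With one point nothing improves on Section \ref{sec:one}: there $D_1\le\int_{|y-p_1|\ge\rho_1}(y-p_1)^{-2}dy=2/\rho_1$, so the quotient is at least $\mu/2$. The gain has to come from making $\alpha^*(iB)\alpha$ negative. For the points $p_\pm=\pm\frac12$ in the gap $(-\frac32,\frac32)$, with $\rho_\pm=1$ and $\alpha_+=1$, $\alpha_-=i$, we find $D_\pm=1+\frac12$ and $\alpha^*(iB)\alpha=i(\bar\alpha_+\alpha_--\bar\alpha_-\alpha_+)=-2$. The quotient is $(2\mu-2)/3$, which is less than $\mu/2$ for $\mu<4$. Repeating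 this gap with period $6$ lowers $D$, but the interaction between different gaps more than compensates: at $\mu=\pi$ the three quotients are $\frac\pi2>1.57$, $\frac{2\pi-2}3>1.42$ and, as we now show, a number arbitrarily close to $\frac{3\sqrt3}4<1.3$.

\begin{proof}[Proof of Theorem \ref{thm:periodic}]
For $n\ge1$ take the gaps $(6k-\frac32,6k+\frac32)$, $0\le k<n$, the points $p_{k,\pm}=6k\pm\frac12$, and all $\rho_{k,\pm}=1$. Each point is at distance $1$ from $E$ and from its partner, so \eqref{eq:rho} holds.

\emph{The matrix $D$.} The set $E$ contains $E_\infty=\bigcup_{m\in\mathbb Z}[6m+\frac32,6m+\frac92]$, which is invariant under translation by $6$ and under $y\mapsto-y$. These symmetries carry every $p_{k,\pm}$ to $\frac12$, so with the partial fraction formula $\lim_{L\to\infty}\sum_{|m|\le L}\frac1{m+x}=\pi\cot\pi x$,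
\[
D_{k,\pm}\ge\int_{E_\infty}\frac{dy}{(y-\frac12)^2}=\sum_{m\in\mathbb Z}\Big(\frac1{6m+1}-\frac1{6m+4}\Big)=\frac\pi6\Big(\cot\frac\pi6-\cot\frac{2\pi}3\Big)=\frac{2\pi}{3\sqrt3}.
\]

\emph{The test vector.} As in the equally spaced example of Section \ref{sec:intro} we use a slowly rotating wave. Let $0<\theta<2\pi$ and $\alpha_{k,\pm}=v_\pm e^{-ik\theta}$ with $v_+=1$, $v_-=w$, $|w|=1$. Then $\frac1n\alpha^*\Delta^{-1}\alpha=2$ and $\frac1n\alpha^*D\alpha\ge\frac{4\pi}{3\sqrt3}$. There are $n-|m|$ pairs $(k,k')$ with $k-k'=m$, and the differences of points are $6m$ for equal signs, $6m+1$ for signs $(+,-)$ and $6m-1$ for signs $(-,+)$. Hence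
\[
\frac1n\alpha^*(iB)\alpha=i\sum_{0<|m|<n}\Big(1-\frac{|m|}n\Big)\frac{2e^{im\theta}}{6m}+i\sum_{|m|<n}\Big(1-\frac{|m|}n\Big)\Big(\frac{w\,e^{im\theta}}{6m+1}+\frac{\bar w\,e^{im\theta}}{6m-1}\Big).
\]
For $x\notin6\mathbb Z$ the $m$th Fourier coefficient of $e^{-ix\theta/6}$ on $(0,2\pi)$ is
\[
\frac1{2\pi}\int_0^{2\pi}e^{-i(x/6+m)\theta}d\theta=\frac{1-e^{-i\pi x/3}}{2\pi i(x/6+m)}=\frac6\pi\,\frac{e^{-i\pi x/6}\sin(\pi x/6)}{x+6m},
\]
so Fej\'er's theorem gives
\[
\lim_{n\to\infty}\sum_{|m|<n}\Big(1-\frac{|m|}n\Big)\frac{e^{im\theta}}{x+6m}=\frac\pi6\,\frac{e^{i\pi x/6}}{\sin(\pi x/6)}\,e^{-ix\theta/6}.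
\]
As $\theta\to0^+$ the right side tends to $\frac\pi6(\sqrt3+i)$ for $x=1$ and to $\frac\pi6(-\sqrt3+i)$ for $x=-1$. Together with \eqref{eq:sawtooth} this yields
\[
\lim_{\theta\to0^+}\lim_{n\to\infty}\frac1n\alpha^*(iB)\alpha=\frac{i\pi}6\big[2i+w(\sqrt3+i)+\bar w(-\sqrt3+i)\big]=-\frac\pi6\big[2+2\operatorname{Re}\big(w(1-i\sqrt3)\big)\big].
\]
Since $1-i\sqrt3=2e^{-i\pi/3}$, the best choice is $w=e^{i\pi/3}$, for which the limit is $-\pi$.

\emph{Conclusion.} Let $\mu>\pi$ satisfy $\beta(\mu)\frac{4\pi}{3\sqrt3}>2\mu-\pi$, which is the same as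
\begin{equation}\label{eq:lambda2}
\log\frac{\mu+\pi}{\mu-\pi}>3\sqrt3\,\Big(\mu-\frac\pi2\Big).
\end{equation}
The inequality is strict, so \eqref{eq:criterion} holds with $\mu_0=\mu$ for $\theta$ small and then $n$ large, and $C^*\ge\mu$. On $(\pi,\infty)$ the left side of \eqref{eq:lambda2} decreases from $+\infty$ to $0$ and the right side is positive and increasing, so \eqref{eq:lambda2} holds exactly for $\pi<\mu<\Lambda_2$. Hence $C^*\ge\Lambda_2$.

For $\mu=1.00056\,\pi$ the left side of \eqref{eq:lambda2} is $\log(2.00056/0.00056)>\log3572>8.18$, since $e^{8.18}<2981\cdot1.1973<3570$. The right side is $3\sqrt3\,\pi\cdot0.50056<16.325\cdot0.50056<8.172$. So $\Lambda_2>1.00056\,\pi$.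
\end{proof}

\section{Slowly varying gaps}\label{sec:slow}

Now there are no isolated points. We take a lattice whose spacing near $x$ is about $\varepsilon h(x)$ and coefficients proportional to $h(x)b(x)$. In the limit $\varepsilon\to0$ the form becomes $\operatorname{Im}\int b\,\overline{\mathcal Hb}$, which cannot exceed $\pi\|b\|_2^2$. But if $b$ is chosen so that equality holds, the main terms on the two sides tie, and the terms of the next order in $\varepsilon$ decide.

Throughout this section $b$ is a rational function with all poles in $\operatorname{Im}z<0$ and $b(z)=O(|z|^{-2})$ at infinity, so that $b$ and all its derivatives are $O((1+|x|)^{-2})$ on $\mathbb R$. Lemma \ref{lem:cauchy}, applied to $G=b$ in the upper and $G=0$ in the lower half-plane, gives $\mathcal H(-b/(2\pi i))=b/2$, that is, $\mathcal Hb=-i\pi b$. With Lemma \ref{lem:kappa},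
\begin{equation}\label{eq:tie}
\iint\kappa_b=\operatorname{Im}\int b\,\overline{\mathcal Hb}=\pi\|b\|_2^2 .
\end{equation}
Put $J=\operatorname{Im}(\bar b\,b')$ on $\mathbb R$; where $b\ne0$ this is $|b|^2$ times the derivative of $\arg b$.

Let $h$ be a smooth positive function on $\mathbb R$ that is constant outside a compact set, and let $\tau=\min h>0$. Let $\Phi$ be the inverse of $x\mapsto\int_0^xdy/h(y)$, so that $\Phi'=h(\Phi)$ and $\Phi(0)=0$. It is a smooth increasing bijection of $\mathbb R$ with $\Phi'\ge\tau$. Its derivatives of order at least $1$ are polynomials in the $h^{(j)}(\Phi)$ and hence bounded, and $\Phi''=(hh')(\Phi)$ has compact support. Put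
\[
g(t)=b(\Phi(t))\,\Phi'(t),\qquad\gamma_n=\Phi(\varepsilon n),\qquad a_n=g(\varepsilon n)\qquad(n\in\mathbb Z,\ 0<\varepsilon\le1).
\]
Since $|\Phi(t)|\ge\tau|t|$, the function $g$ and all its derivatives are $O((1+|t|)^{-2})$. For this infinite sequence let
\[
q_\varepsilon=\sum_{m\ne n}\frac{\operatorname{Im}(a_m\bar a_n)}{\gamma_m-\gamma_n},\qquad\delta^\infty_{n,k}=\min\{\gamma_{j+1}-\gamma_j:\ n-k\le j\le n+k-1\}.
\]

\begin{proposition}\label{prop:expansion}
The series $q_\varepsilon$ converges absolutely, and as $\varepsilon\to0$, with implied constants depending on $b,h,k$ only,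
\begin{align}
\varepsilon^2q_\varepsilon&=\pi\|b\|_2^2-\varepsilon\int hJ\,dx+O(\varepsilon^2),\label{eq:left}\\
\varepsilon^2\sum_n\frac{|a_n|^2}{\delta^\infty_{n,k}}&=\|b\|_2^2+\varepsilon\big(k-\tfrac12\big)\int|h'||b|^2dx+O(\varepsilon^2).\label{eq:right}
\end{align}
\end{proposition}

\begin{proof}
An error $O(\varepsilon)$ in the Riemann sums would swamp the terms we are after, so we use the trapezoidal rule. If $\phi\in C^2(\mathbb R)$ and $\phi,\phi''$ are $O((1+|t|)^{-2})$, then
\begin{equation}\label{eq:trap}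
\Big|\varepsilon\sum_{n\in\mathbb Z}\phi(\varepsilon n)-\int\phi\Big|\le\frac{\varepsilon^2}8\int|\phi''| .
\end{equation}
Indeed, two integrations by parts give $\frac\varepsilon2(\phi(u)+\phi(u+\varepsilon))-\int_u^{u+\varepsilon}\phi=\frac12\int_u^{u+\varepsilon}(t-u)(u+\varepsilon-t)\phi''(t)\,dt$; bound $(t-u)(u+\varepsilon-t)$ by $\varepsilon^2/4$ and sum over $u\in\varepsilon\mathbb Z$.

\emph{The form.} We have $q_\varepsilon=\sum_{m\ne n}\kappa(\varepsilon m,\varepsilon n)$ with $\kappa(s,t)=\operatorname{Im}(g(s)\bar g(t))/(\Phi(s)-\Phi(t))$. As in Lemma \ref{lem:kappa},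
\begin{equation}\label{eq:kappasmooth}
\kappa(s,t)=\operatorname{Im}\Big(\bar g(t)\int_0^1g'(t+v(s-t))\,dv\Big)\Big/\int_0^1\Phi'(t+v(s-t))\,dv ,
\end{equation}
where the denominator is at least $\tau$ and has bounded derivatives. So $\kappa$ extends smoothly to $\mathbb R^2$. Its partial derivatives of order at most $2$ are $O((1+|s|)^{-2}(1+|t|)^{-2})$. For $|s-t|\le1$ this follows from \eqref{eq:kappasmooth}, because $1+|t+v(s-t)|\ge\frac12(1+|s|)$. For $|s-t|\ge1$ it follows from the definition, because $|\Phi(s)-\Phi(t)|\ge\tau$ there, so that $1/(\Phi(s)-\Phi(t))$ and its derivatives are bounded. In particular $q_\varepsilon$ converges absolutely. Write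
\[
\varepsilon^2\sum_{m,n}\kappa(\varepsilon m,\varepsilon n)-\iint\kappa=\varepsilon\sum_n\Big[\varepsilon\sum_m\kappa(\varepsilon m,\varepsilon n)-\int\kappa(s,\varepsilon n)\,ds\Big]+\int\Big[\varepsilon\sum_n\kappa(s,\varepsilon n)-\int\kappa(s,t)\,dt\Big]ds .
\]
By \eqref{eq:trap} the first bracket is $O(\varepsilon^2(1+\varepsilon|n|)^{-2})$ and the second is $O(\varepsilon^2(1+|s|)^{-2})$; since $\varepsilon\sum_n(1+\varepsilon|n|)^{-2}=O(1)$, the whole expression is $O(\varepsilon^2)$. Removing the diagonal and applying \eqref{eq:trap} to $t\mapsto\kappa(t,t)$,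
\[
\varepsilon^2q_\varepsilon=\iint\kappa\,ds\,dt-\varepsilon\int\kappa(t,t)\,dt+O(\varepsilon^2).
\]
The substitution $x=\Phi(s)$, $y=\Phi(t)$ absorbs the factors $\Phi'(s)\Phi'(t)$ and turns $\iint\kappa$ into $\iint\kappa_b=\pi\|b\|_2^2$ by \eqref{eq:tie}. On the diagonal, \eqref{eq:kappasmooth} gives $\kappa(t,t)=\operatorname{Im}(g'\bar g)/\Phi'$. At $x=\Phi(t)$ we have $g=bh$ and $g'=(b'h+bh')h$, so $\operatorname{Im}(g'\bar g)=h^3J$, the term with $|b|^2h'h^2$ being real. With $\Phi'=h$ and $dt=dx/h$ we obtain $\int\kappa(t,t)\,dt=\int hJ\,dx$, which proves \eqref{eq:left}.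

\emph{The weights.} Taylor expansion at $t=\varepsilon n$ gives, uniformly in $n$ and in $-k\le l\le k-1$,
\[
\gamma_{n+l+1}-\gamma_{n+l}=\varepsilon\big[\Phi'+\varepsilon(l+\tfrac12)\Phi''+O(\varepsilon^2)\big].
\]
Here $l+\frac12$ runs from $-(k-\frac12)$ to $k-\frac12$, so $\delta^\infty_{n,k}=\varepsilon[\Phi'-\varepsilon(k-\frac12)|\Phi''|+O(\varepsilon^2)]$. Since $\Phi'\ge\tau$,
\[
\varepsilon^2\sum_n\frac{|a_n|^2}{\delta^\infty_{n,k}}=\varepsilon\sum_n\frac{|g|^2}{\Phi'}(\varepsilon n)+\varepsilon\big(k-\tfrac12\big)\cdot\varepsilon\sum_n\frac{|g|^2|\Phi''|}{\Phi'^2}(\varepsilon n)+O(\varepsilon^2).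
\]
By \eqref{eq:trap} the first term is $\int|g|^2/\Phi'\,dt+O(\varepsilon^2)$, and $\int|g|^2/\Phi'\,dt=\int|b|^2h^2h^{-1}\,dx/h=\|b\|_2^2$. The second summand is not smooth, but it is Lipschitz with compact support, so its Riemann sum has error $O(\varepsilon)$, which suffices because of the extra factor $\varepsilon$. Its integral is $\int|b|^2h^2\cdot h|h'|\,h^{-2}\,dx/h=\int|h'||b|^2dx$. This proves \eqref{eq:right}.
\end{proof}

The main terms cancel, and the sign of $q_\varepsilon-\pi\sum_n|a_n|^2/\delta^\infty_{n,k}$ is governed by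
\[
\omega=-\int hJ\,dx-\pi\big(k-\tfrac12\big)\int|h'||b|^2dx .
\]
For $h\equiv1$ the points are equally spaced, and \eqref{eq:MVuniform}, applied to truncations, forces $\omega\le0$; that is, $\int J\ge0$ for every $b$ in our class. So $\arg b$ increases on average. It need not increase everywhere, and this is what we exploit: we make $h$ large on an interval where $J<0$ and small elsewhere, and we let $h$ change only near zeros of $b$, where the second integral costs little.

\begin{lemma}\label{lem:omega}
For every $k\ge1$ there are $b$ and $h$ as above with $\omega>0$.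
\end{lemma}

\begin{proof}
Let
\[
b(x)=\frac{(x^2-1)(x+i)}{(x+20i)^5}.
\]
The exponent $5$ gives the decay $|z|^{-2}$, and the real factor $x^2-1$ supplies zeros at $\pm1$ without affecting the derivative of the argument. The zero at $-i$ turns the argument backward near the origin, while the forward turn due to the distant pole is spread over a long interval:
\[
J=|b|^2\operatorname{Im}\Big(\frac1{x+i}-\frac5{x+20i}\Big)=|b|^2\Big(\frac{100}{x^2+400}-\frac1{x^2+1}\Big).
\]
On $[-1,1]$ the bracket is at most $\frac14-\frac12$, so $J\le-\frac14|b|^2$ there.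

For $0<\tau<\frac12$ let $h=\tau+\chi_\tau$, where $\chi_\tau$ is smooth, equals $1$ on $|x|\le1-\tau$ and $0$ on $|x|\ge1$, and is monotone on each half-line. Then $0\le\chi_\tau\le1$, $\int|h'|=2$, and $h'$ vanishes outside $1-\tau\le|x|\le1$. Since $-J\ge0$ on the support of $\chi_\tau$ and $\chi_\tau=1$ on $[-\frac12,\frac12]$,
\[
\omega\ \ge\ -\int_{-1/2}^{1/2}J-\tau\int_{\mathbb R}J-2\pi\big(k-\tfrac12\big)\max_{1-\tau\le|x|\le1}|b|^2 .
\]
As $\tau\to0$ the last two terms tend to $0$, because $J$ is integrable and $b(\pm1)=0$, while $-\int_{-1/2}^{1/2}J>0$ does not depend on $\tau$.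
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:slow}]
Fix $b$ and $h$ as in Lemma \ref{lem:omega}. By Proposition \ref{prop:expansion},
\[
\varepsilon^2\Big(q_\varepsilon-\pi\sum_n\frac{|a_n|^2}{\delta^\infty_{n,k}}\Big)=\varepsilon\,\omega+O(\varepsilon^2),
\]
which is positive for small $\varepsilon$. By the mean value theorem, $\gamma_{j+1}-\gamma_j=\varepsilon\Phi'(\xi_j)$ with $\varepsilon j<\xi_j<\varepsilon(j+1)$, so the ratio of two consecutive gaps, in either order, differs from $1$ by at most $2\varepsilon\|\Phi''\|_\infty/\tau$. Fix $\varepsilon$ so small that this is less than $\varepsilon_0$ and the displayed quantity is positive.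

Restrict to $|n|\le M$. By \eqref{eq:imaginary} the form for the finite set is $i$ times the part of $q_\varepsilon$ with $|m|,|n|\le M$, which tends to $q_\varepsilon$ as $M\to\infty$ by absolute convergence. The number $\delta_{n,k}$ is a minimum over a subset of the gaps defining $\delta^\infty_{n,k}$, so $\delta_{n,k}\ge\delta^\infty_{n,k}$, and $\sum_{|n|\le M}|a_n|^2/\delta_{n,k}\le\sum_{n\in\mathbb Z}|a_n|^2/\delta^\infty_{n,k}$. For large $M$ the finite set therefore satisfies the strict inequality of the theorem. Finally, $\delta_{n,k}\le\delta_n$ because the gaps adjacent to $\gamma_n$ are among those in the definition of $\delta_{n,k}$.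
\end{proof}

\begin{thebibliography}{1}

\bibitem{FurtherHilbert}
\emph{A further generalization of Hilbert's inequality},
\texttt{https://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 152911/\allowbreak mtks0025579300007543.pdf\allowbreak ?sequence=1\&isAllowed=y}.

\end{thebibliography}
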